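\title{The integral closure of a going-down domain}

\begin{abstract}
An integral domain $R$ is a going-down domain if the going-down property holds for $R\subseteq T$ whenever $T$ is an integral domain containing $R$. We prove that the integral closure of a going-down domain is a going-down domain. More generally, let $R\subseteq D$ be an extension of domains that satisfies incomparability, with $D$ integrally closed, and suppose that going-down holds for $R\subseteq V$ for every valuation overring $V$ of $D$; then $D$ is a going-down domain. The proof attaches a prime of $D$ to each valuation ring centered at a fixed prime of $D$ and shows, by a compactness argument and a connectedness argument, that this prime does not depend on the valuation ring. We also prove converses, and we give examples showing that the hypotheses cannot be dropped.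
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative with identity, and a domain is an integral domain. Let $R\subseteq T$ be rings. A prime $Q$ of $T$ \emph{lies over} the prime $P$ of $R$ if $Q\cap R=P$. The extension $R\subseteq T$ satisfies
\begin{itemize}
\item \emph{going-down} (GD) if, for all primes $P_1\subseteq P_2$ of $R$ and every prime $Q_2$ of $T$ lying over $P_2$, some prime $Q_1\subseteq Q_2$ of $T$ lies over $P_1$;
\item \emph{incomparability} (INC) if distinct primes of $T$ lying over the same prime of $R$ are incomparable under inclusion.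
\end{itemize}
Integral extensions satisfy INC. A domain $R$ is a \emph{going-down domain} if $R\subseteq T$ satisfies GD for every domain $T$ containing $R$. An \emph{overring} of a domain is a ring between it and its quotient field, and $R'$ denotes the integral closure of $R$ in its quotient field.

Being a going-down domain restricts the shape of the spectrum: the primes below any given prime form a chain (Lemma~\ref{lem:tree}). Thus $k[x,y]$, with $k$ a field, is not a going-down domain, because the primes $(x)$ and $(y)$ are incomparable and lie in $(x,y)$. At the other extreme, if every nonzero prime of $R$ is maximal, then $P_1\subseteq P_2$ means $P_1=0$ or $P_1=P_2$, and $Q_1=0$ or $Q_1=Q_2$ will do; such an $R$ is a going-down domain. Pr\"ufer domains give examples with longer chains of primes (Example~\ref{ex:prufer}). We study the following question, posed in \cite{LN}.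

\medskip
\noindent\textbf{Question.} \emph{Must the integral closure of a going-down domain be a going-down domain?}
\medskip

The two families just mentioned are consistent with a positive answer. A Pr\"ufer domain is integrally closed, so there is nothing to prove. If the nonzero primes of $R$ are maximal, the same holds in $R'$, since by INC a chain $0\subsetneq Q_1\subsetneq Q_2$ in $R'$ contracts to a chain of three distinct primes in $R$.

To see the difficulty in general, let $R$ be a going-down domain and let $D$ be any domain integral over $R$. Take primes $Q_1\subseteq Q_2$ of $D$, a domain $T\supseteq D$, and a prime $N_2$ of $T$ over $Q_2$. Put $P_1=Q_1\cap R$. Going-down for $R\subseteq T$ gives a prime $N_1\subseteq N_2$ over $P_1$, and $N_1\cap D$ is a prime inside $Q_2$ that lies over $P_1$. We want $N_1\cap D=Q_1$. This is automatic if $Q_1$ is the only prime inside $Q_2$ over $P_1$. If there are two such primes, they are incomparable by INC, and $D$ is not a going-down domain. So the question is one of uniqueness: can two primes of $D$ over the same prime of $R$ lie in a common prime of $D$? For a general integral overring $D$ of $R$ they can,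 as we show in Section~\ref{sec:model}, and this could suggest a negative answer. For the largest integral overring they cannot.

\begin{theorem}\label{thm:A}
If $R$ is a going-down domain, then its integral closure $R'$ is a going-down domain.
\end{theorem}

The proof uses integrality only through INC, and it uses the hypothesis on $R$ only for valuation overrings of $R'$, that is, overrings that are valuation domains (fields are allowed). Theorem~\ref{thm:A} is the case $D=R'$ of the following result.

\begin{theorem}\label{thm:B}
Let $R\subseteq D$ be domains satisfying \textup{INC}, with $D$ integrally closed. Assume that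
\begin{itemize}
\item[$(*)$] for every valuation overring $V$ of $D$, the extension $R\subseteq V$ satisfies \textup{GD}.
\end{itemize}
Then $D$ is a going-down domain.
\end{theorem}

The next theorem says exactly what $(*)$ amounts to, and when the going-down property descends from $D$ to $R$.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[\textup{(1)}] Let $R\subseteq D$ be domains satisfying \textup{INC}, with $D$ integrally closed. Then $(*)$ holds if and only if $D$ is a going-down domain and $R\subseteq D$ satisfies \textup{GD}. In that case, for every prime $Q$ of $D$ and every prime $P\subseteq Q\cap R$ of $R$, exactly one prime of $D$ contained in $Q$ lies over $P$.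
\item[\textup{(2)}] Let $D$ be an integrally closed domain that contains $R$ and is integral over $R$. Then $R$ is a going-down domain if and only if $D$ is a going-down domain and $R\subseteq D$ satisfies \textup{GD}.
\end{enumerate}
\end{theorem}

Part (2) applies to $D=R'$ and to the integral closure of $R$ in any algebraic extension of its quotient field. In particular, every integrally closed domain that is integral over a going-down domain is a going-down domain.

Section~\ref{sec:val} reduces going-down to valuation overrings. Section~\ref{sec:model} works out an example with two valuation rings; it shows that ``$D$ integrally closed'' cannot be dropped from Theorem~\ref{thm:B} and that ``$R\subseteq D$ satisfies GD'' cannot be dropped from Theorem~\ref{thm:C}(2), and it displays the element on which the general proof turns. Sections~\ref{sec:sigma} and~\ref{sec:proof} prove Theorems~\ref{thm:B} and~\ref{thm:A}, Section~\ref{sec:converse} proves Theorem~\ref{thm:C}, and Section~\ref{sec:inc} shows that INC cannot be dropped from Theorem~\ref{thm:B}.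

\section{Going-down and valuation rings}\label{sec:val}

A ring is \emph{quasi-local} if it has a unique maximal ideal. A \emph{valuation ring of a field $L$} is a subring $V$ such that $z\in V$ or $z^{-1}\in V$ for every nonzero $z\in L$. It is quasi-local, with maximal ideal $m_V$, and has a valuation $v$, a map from $L\setminus\{0\}$ to a totally ordered abelian group, extended by $v(0)=\infty$, such that $v(zw)=v(z)+v(w)$ and $v(z+w)\ge\min\{v(z),v(w)\}$, with equality if $v(z)\neq v(w)$, and such that $V=\{z: v(z)\ge0\}$ and $m_V=\{z: v(z)>0\}$. If $A\subseteq V$, we say that $V$ is \emph{centered at} the prime $m_V\cap A$ of $A$. We use the following standard facts.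
\begin{itemize}
\item[(V1)] For $0\ne z\in L$ we have $z\notin m_V$ if and only if $z^{-1}\in V$.
\item[(V2)] The ideals of $V$ form a chain. Hence the union of a nonempty family of primes is prime, and the radical of a proper ideal, being the intersection of a chain of primes, is prime. A sum $\sum p_iw_i$ with $p_i,w_i\in V$ equals $p_jw$ for some $w\in V$, where $j$ is an index with $v(p_j)$ least.
\item[(V3)] $V$ is integrally closed, and every ring between $V$ and $L$ is a valuation ring of $L$. If $U\subseteq V$ are valuation rings of $L$ with $m_U\subseteq m_V$, then $U=V$: an element $z\in V\setminus U$ would have $z^{-1}\in m_U\subseteq m_V$.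
\item[(V4)] If $U$ is a valuation ring of the residue field $V/m_V$, its preimage $V^*$ in $V$ is a valuation ring of $L$. Indeed, a nonzero $z\in L$ has $z\in m_V$, or $z^{-1}\in m_V$, or is a unit of $V$, and in the last case the residue of $z$ or of $z^{-1}$ lies in $U$. The ideal $m_V$ is a prime of $V^*$ with $V^*/m_V=U$, and $m_{V^*}$ is the preimage of $m_U$.
\item[(V5)] (\cite[Thm.~56]{Kap}, \cite[\S19]{Gil}) If $A$ is a subring of a field $E$ and $P$ is a prime of $A$, there is a valuation ring $V$ of $E$ with $A\subseteq V$ and $m_V\cap A=P$.
\end{itemize}
We also use that an integral extension satisfies INC and lying-over (every prime of the smaller ring is the contraction of a prime of the larger ring), that a localization of an integrally closed domain is integrally closed, and that GD is transitive: if $R\subseteq D$ and $D\subseteq T$ satisfy GD, then so does $R\subseteq T$, since one can go down first in $D$ and then in $T$.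

Fact (V5) realizes one prime in a valuation ring. We need to realize two at once.

\begin{lemma}\label{lem:pair}
Let $Q_1\subseteq Q_2$ be primes of a domain $A$. Then some valuation overring of $A$ is centered at $Q_2$ and has a prime lying over $Q_1$.
\end{lemma}

\begin{proof}
By (V5) there is a valuation overring $V$ of $A$ centered at $Q_1$. Its residue field $\kappa$ contains $A/Q_1$, and by (V5) there is a valuation ring $U$ of $\kappa$ containing $A/Q_1$ and centered at $Q_2/Q_1$. The preimage $V^*$ of $U$ in $V$ contains $A$. By (V4) it is a valuation ring, its prime $m_V$ lies over $Q_1$, and its maximal ideal lies over $Q_2$.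
\end{proof}

The definition of a going-down domain involves all domains $T\supseteq A$. The next lemma replaces them by valuation overrings, whose primes form chains.

\begin{lemma}\label{lem:test}
A domain $A$ is a going-down domain if and only if, for all primes $P_1\subseteq P_2$ of $A$, every valuation overring of $A$ centered at $P_2$ has a prime lying over $P_1$.
\end{lemma}

\begin{proof}
If $A$ is a going-down domain, apply GD for $A\subseteq V$ to the prime $m_V$. Conversely, let $T\supseteq A$ be a domain, let $L\subseteq E$ be the quotient fields of $A$ and $T$, and let $Q_2$ be a prime of $T$ over $P_2\supseteq P_1$. By (V5) there is a valuation ring $W$ of $E$ with $T\subseteq W$ and $m_W\cap T=Q_2$. Then $V=W\cap L$ is a valuation ring of $L$ containing $A$, and $m_V=m_W\cap V$, so $V$ is centered at $P_2$. By hypothesis $V$ has a prime $N_1$ over $P_1$.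

We claim that $\sqrt{N_1W}\cap V=N_1$. Let $x\in V$ with $x^n\in N_1W$. By (V2), $x^n=cw$ with $c\in N_1$ and $w\in W$. Either $c=0$, or $w=x^n/c\in W\cap L=V$. In both cases $x^n\in N_1$, so $x\in N_1$. This proves the claim. In particular $N_1W$ is a proper ideal, so $\sqrt{N_1W}$ is a prime of $W$ by (V2), and it lies over $P_1$. Its contraction to $T$ lies over $P_1$ and is contained in $m_W\cap T=Q_2$.
\end{proof}

\begin{lemma}\label{lem:tree}
In a going-down domain $A$, any two primes contained in a common prime are comparable.
\end{lemma}

\begin{proof}
Let $Q_1,Q_1'\subseteq Q_2$. By Lemma~\ref{lem:pair} there is a valuation overring $V$ centered at $Q_2$ with a prime over $Q_1$. By GD for $A\subseteq V$, it also has a prime over $Q_1'$. These two primes of $V$ are comparable, hence so are $Q_1$ and $Q_1'$.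
\end{proof}

\begin{example}\label{ex:prufer}
A domain $T$ is a \emph{Pr\"ufer domain} if $T_P$ is a valuation ring for every prime $P$; it is then integrally closed, being the intersection of the rings $T_P$. Let $V$ be a valuation overring of $T$ centered at $P_2$. The elements of $T\setminus P_2$ are units of $V$, so $T_{P_2}\subseteq V$ and $P_2T_{P_2}\subseteq m_V$, and $V=T_{P_2}$ by (V3). For $P_1\subseteq P_2$ the prime $P_1T_{P_2}$ lies over $P_1$. By Lemma~\ref{lem:test}, $T$ is a going-down domain.
\end{example}

Finally, the going-down property descends along integral extensions that satisfy GD. No integral closedness is needed in this direction.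

\begin{lemma}\label{lem:descent}
Let $R\subseteq D$ be an integral extension of domains that satisfies \textup{GD}. If $D$ is a going-down domain, then so is $R$.
\end{lemma}

\begin{proof}
Let $P_1\subseteq P_2$ be primes of $R$ and let $V$ be a valuation overring of $R$ centered at $P_2$. Let $L$ be the quotient field of $D$. By (V5) there is a valuation ring $W\supseteq V$ of $L$ with $m_W\cap V=m_V$, so that $m_W\cap R=P_2$. Since $W$ is integrally closed in $L$ and $D$ is integral over $R\subseteq W$, we have $D\subseteq W$. Both $R\subseteq D$ and $D\subseteq W$ satisfy GD, hence so does $R\subseteq W$, and $W$ has a prime over $P_1$. Its contraction to $V$ is a prime of $V$ over $P_1$. Lemma~\ref{lem:test} applies.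
\end{proof}

\section{A model case: two valuation rings}\label{sec:model}

We construct rings $R\subseteq A\subseteq R'$ with $R$ and $R'$ going-down domains and $A$ not, and then find by hand an element of $R'\setminus A$ that accounts for the failure.

Let $k$ be a field, $W=k[x]_{(x)}$, and $c\in\{0,1\}\subseteq k$. The ring $\mathcal O_c=k[x,y]_{(y-c)}$ is a discrete valuation ring of $k(x,y)$ with residue map $f\mapsto f(x,c)\in k(x)$. By (V4),
\[
V_c=\{f\in\mathcal O_c: f(x,c)\in W\}
\]
is a valuation ring of $k(x,y)$, with prime $\mathfrak q_c=\{f\in\mathcal O_c: f(x,c)=0\}$, quotient $V_c/\mathfrak q_c=W$, and maximal ideal $\mathfrak m_c=\{f\in\mathcal O_c: f(x,c)\in xW\}$. The primes containing $\mathfrak q_c$ correspond to the two primes of $W$. The primes contained in $\mathfrak q_c$ correspond to the two primes of $(V_c)_{\mathfrak q_c}=\mathcal O_c$; this equality holds because $x\notin\mathfrak q_c$ and every $f\in\mathcal O_c$ has $x^nf\in V_c$ for large $n$. So the primes of $V_c$ are $0\subsetneq\mathfrak q_c\subsetneq\mathfrak m_c$. One may think of $\mathfrak q_c$ as the line $y=c$ and of $\mathfrak m_c$ as the point $x=0$ on it.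

The rings $V_0$ and $V_1$ are incomparable, since $y/x\in V_0\setminus V_1$ and $(y-1)/x\in V_1\setminus V_0$. Put
\[
T=V_0\cap V_1,\qquad Q_c=\mathfrak q_c\cap T,\qquad M_c=\mathfrak m_c\cap T .
\]
By \cite[Thm.~107]{Kap}, $T$ is a Pr\"ufer domain with exactly two maximal ideals $M_0,M_1$, and $T_{M_c}=V_c$. The primes of $T$ inside $M_c$ correspond to those of $V_c$, so the primes of $T$ are $0,Q_0,M_0,Q_1,M_1$. They are distinct because $y\in Q_0\setminus M_1$ and $y-1\in Q_1\setminus M_0$. For $f\in T$ let $\varepsilon_c(f)\in k$ be the value at $x=0$ of $f(x,c)\in W$; then $\varepsilon_c\colon T\to k$ is a ring homomorphism with kernel $M_c$. Define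
\[
R=\{f\in T: f(x,0)=f(x,1)\}\ \subseteq\ A=\{f\in T:\varepsilon_0(f)=\varepsilon_1(f)\}\ \subseteq\ T .
\]
The ring $R$ glues the two lines together, and $A$ glues only the two points.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (r0) at (0,0) {$0$}; \node (r1) at (0,1) {$\mathfrak q$}; \node (r2) at (0,2) {$\mathfrak m$};
\draw (r0)--(r1)--(r2);
\node (a0) at (3.2,0) {$0$}; \node (a1) at (2.3,1) {$Q_0\cap A$}; \node (a2) at (4.1,1) {$Q_1\cap A$}; \node (a3) at (3.2,2) {$\mathfrak n$};
\draw (a0)--(a1)--(a3); \draw (a0)--(a2)--(a3);
\node (t0) at (7,0) {$0$}; \node (t1) at (6.3,1) {$Q_0$}; \node (t2) at (7.7,1) {$Q_1$}; \node (t3) at (6.3,2) {$M_0$}; \node (t4) at (7.7,2) {$M_1$};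
\draw (t0)--(t1)--(t3); \draw (t0)--(t2)--(t4);
\node at (0,-0.7) {$R$}; \node at (3.2,-0.7) {$A$}; \node at (7,-0.7) {$T=R'=A'$};
\end{tikzpicture}
\caption{The prime ideals, ordered by inclusion, of the rings $R\subseteq A\subseteq T$ of Section~\ref{sec:model}; contraction preserves the horizontal levels. The rings $R$ and $T$ are going-down domains. The ring $A$ is not, since two incomparable primes lie below $\mathfrak n$.}
\label{fig:spec}
\end{figure}

\begin{proposition}\label{prop:model}
We have $R'=A'=T$. The rings $R$ and $T$ are going-down domains, and $A$ is not.
\end{proposition}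

\begin{proof}
\emph{Integral closure.} Elements of $W$ do not depend on $y$, so $W\subseteq R$; also $Q_0\cap Q_1\subseteq R$. For $f\in T$ put $w_c=f(x,c)\in W$. Then $f-w_c\in Q_c$, so $g=(f-w_0)(f-w_1)\in Q_0\cap Q_1$, and $f$ is a root of the monic polynomial $(Z-w_0)(Z-w_1)-g\in R[Z]$. Thus $T$ is integral over $R$. Since $y(y-1)T\subseteq Q_0\cap Q_1\subseteq R$, the three rings have the same quotient field. As $T$ is integrally closed, $R'=A'=T$.

\emph{The rings $T$ and $R$.} By Example~\ref{ex:prufer}, $T$ is a going-down domain. From the definition of $R$ we get $Q_0\cap R=Q_1\cap R=:\mathfrak q$ and $M_0\cap R=M_1\cap R=:\mathfrak m$. By lying-over, the primes of $R$ are $0$, $\mathfrak q$, $\mathfrak m$, and $0\subsetneq\mathfrak q\subsetneq\mathfrak m$ because $y(y-1)\in\mathfrak q$ and $x\in\mathfrak m\setminus\mathfrak q$. Every prime of $T$ belongs to a chain $0\subsetneq Q_c\subsetneq M_c$, which contracts term by term to $0\subsetneq\mathfrak q\subsetneq\mathfrak m$. Hence $R\subseteq T$ satisfies GD, and $R$ is a going-down domain by Lemma~\ref{lem:descent}.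

\emph{The ring $A$.} From the definition of $A$ we get $M_0\cap A=M_1\cap A=:\mathfrak n$. The elements $xy$ and $x(y-1)$ are killed by $\varepsilon_0$ and $\varepsilon_1$, so they lie in $A$. Moreover $xy\in Q_0\setminus Q_1$ and $x(y-1)\in Q_1\setminus Q_0$. So $Q_0\cap A$ and $Q_1\cap A$ are incomparable primes inside $\mathfrak n$, and $A$ is not a going-down domain by Lemma~\ref{lem:tree}.
\end{proof}

Figure~\ref{fig:spec} shows the three spectra. The pair $R\subseteq A$ satisfies INC, by integrality, and $(*)$, because $R$ is a going-down domain. So an integral overring of a going-down domain need not be a going-down domain, and Theorem~\ref{thm:B} fails without the hypothesis that $D$ is integrally closed. The pair $A\subseteq T=A'$ shows that Theorem~\ref{thm:C}(2) fails without the condition that $R\subseteq D$ satisfies GD.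

Theorem~\ref{thm:B} predicts that the two primes of $A$ over $\mathfrak q$ inside $\mathfrak n$ force $A\neq A'$. Let us produce an element of $A'\setminus A$ from these primes alone. A valuation overring of $A$ centered at $\mathfrak n$ contains $A'=T$ and is centered at a prime of $T$ over $\mathfrak n$, namely $M_0$ or $M_1$; by Example~\ref{ex:prufer} it is $V_0$ or $V_1$. Each $V_c$ selects one prime of $A$ over $\mathfrak q$, namely $\mathfrak q_c\cap A=Q_c\cap A$. Take an element that distinguishes the selected primes,
\[
a=x(y-1)\in(Q_1\cap A)\setminus Q_0 ,
\]
and compare its value with the values of elements of $R\setminus\mathfrak q$. In $V_1$, $a$ lies in $\mathfrak q_1$ and elements of $R\setminus\mathfrak q$ do not, so $v_1(a)>v_1(s)$ for \emph{all} $s\in R\setminus\mathfrak q$. In $V_0$, $y-1$ is a unit, so $v_0(a)=v_0(x)$ and $a$ is overtaken by \emph{some} element of $R\setminus\mathfrak q$: with $t=x^2$ we have $v_0(a)<v_0(t)$. So $a$ is the dominant term of $a+t$ in $V_0$ and $t$ is the dominant term in $V_1$. Consider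
\[
e=\frac{a}{a+t}=\frac{y-1}{y-1+x},\qquad e(x,0)=\frac1{1-x},\qquad e(x,1)=0 .
\]
Then $e\in V_0\cap V_1$, with $\varepsilon_0(e)=1$ and $\varepsilon_1(e)=0$. No element of $A$ can be a unit in $V_0$ and a nonunit in $V_1$, since both rings are centered at $\mathfrak n$. Hence $e\in T\setminus A$.

The general proof builds the same element $e$. If $D$ is integrally closed, an element that lies in all valuation overrings centered at $Q$ lies in $D_Q$, and this gives a contradiction. The new difficulty is that there may be infinitely many valuation rings centered at $Q$, while a single $t$ has to serve for all of them.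

\section{Valuation rings centered at the maximal ideal}\label{sec:sigma}

In this section $(D,m)$ is a quasi-local domain with quotient field $L$, and $\Sigma$ is the set of valuation overrings of $D$ centered at $m$. It is nonempty by (V5). We prove a compactness property of $\Sigma$, which will supply the single $t$, and a connectedness property, which will supply the contradiction.

\begin{lemma}[Compactness]\label{lem:compact}
Let $G\subseteq L$ be a subset such that no $V\in\Sigma$ satisfies $G\subseteq m_V$. Then there is a finite subset $G_0\subseteq G$ such that no $V\in\Sigma$ satisfies $G_0\subseteq m_V$.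
\end{lemma}

\begin{proof}
Let $I$ be the ideal of $B=D[G]$ generated by $m$ and $G$. Suppose $I\neq B$. Applying (V5) to a maximal ideal of $B$ containing $I$, we find a valuation ring $V$ of $L$ with $B\subseteq V$ and $I\subseteq m_V$. The proper ideal $m_V\cap D$ contains $m$, so $V\in\Sigma$, and $G\subseteq m_V$, contrary to the hypothesis. Hence $1=\sum b_ig_i$ with $b_i\in B$ and $g_i\in m\cup G$. Each $b_i$ is a polynomial over $D$ in finitely many elements of $G$. Let $G_0$ consist of these elements and of those $g_i$ that lie in $G$. If $V\in\Sigma$ had $G_0\subseteq m_V$, then all $b_i$ would lie in $V$ and all $g_i$ in $m_V$, which gives $1\in m_V$.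
\end{proof}

\begin{lemma}\label{lem:intersection}
If $D$ is integrally closed, then $D=\bigcap_{V\in\Sigma}V$.
\end{lemma}

\begin{proof}
Let $z\in L\setminus D$. Then $z^{-1}$ is not a unit of $D[z^{-1}]$: otherwise $z=d_0+d_1z^{-1}+\dots+d_nz^{-n}$ with $d_i\in D$, and multiplying by $z^n$ shows that $z$ is integral over $D$, so $z\in D$. Let $J$ be a maximal ideal of $D[z^{-1}]$ containing $z^{-1}$. The map $D\to D[z^{-1}]/J$ is surjective, because $z^{-1}\in J$, so its kernel $J\cap D$ is a maximal ideal, namely $m$. By (V5) there is a valuation ring $V$ of $L$ containing $D[z^{-1}]$ and centered at $J$. Then $V\in\Sigma$ and $z^{-1}\in m_V$, so $z\notin V$.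
\end{proof}

\begin{lemma}[Connectedness]\label{lem:connected}
Let $D$ be integrally closed, and let $a,t\in L$ be nonzero elements with $v(a)\neq v(t)$ for every $V\in\Sigma$. Then either $v(a)<v(t)$ for all $V\in\Sigma$, or $v(a)>v(t)$ for all $V\in\Sigma$.
\end{lemma}

\begin{proof}
Since $v(a)\neq v(t)=v(-t)$, we have $a+t\neq0$. Put $e=a/(a+t)$ and let $V\in\Sigma$. If $v(a)<v(t)$, then $v(a+t)=v(a)$ and $v(e)=0$. If $v(a)>v(t)$, then $v(a+t)=v(t)$ and $v(e)>0$. In both cases $e\in V$, so $e\in D$ by Lemma~\ref{lem:intersection}. Now $m_V\cap D=m$ for all $V\in\Sigma$. If $e\in m$, then $v(e)>0$ for all $V$, so the second case occurs for all $V$. If $e\notin m$, then $v(e)=0$ for all $V$, so the first case occurs for all $V$.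
\end{proof}

For the quasi-local ring $(A,\mathfrak n)$ of Section~\ref{sec:model} we have $\Sigma=\{V_0,V_1\}$, and both Lemma~\ref{lem:intersection} and Lemma~\ref{lem:connected} fail, the latter for $a=x(y-1)$ and $t=x^2$.

\section{Proof of Theorems \ref{thm:B} and \ref{thm:A}}\label{sec:proof}

Let $R\subseteq D$ be as in Theorem~\ref{thm:B}, and let $L$ be the quotient field of $D$. Fix a prime $Q$ of $D$ and a prime $P\subsetneq Q\cap R$ of $R$, and put $S=R\setminus P$. Let $\Sigma$ be the set of valuation overrings of $D$ centered at $Q$. If $V\in\Sigma$, the elements of $D\setminus Q$ are units of $V$, so $D_Q\subseteq V$ and $m_V\cap D_Q=QD_Q$; conversely, a valuation overring of $D_Q$ centered at $QD_Q$ belongs to $\Sigma$. So $\Sigma$ is the set studied in Section~\ref{sec:sigma} for the integrally closed quasi-local domain $(D_Q,QD_Q)$.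

\subsection*{The prime selected by a valuation ring}
Let $V\in\Sigma$. Since $m_V\cap R=Q\cap R\supseteq P$, hypothesis $(*)$ gives a prime of $V$ lying over $P$. The primes of $V$ over $P$ form a chain, so their contractions to $D$ are pairwise comparable primes over $P$, and by INC these contractions coincide. We denote this common prime of $D$ by $\varphi(V)$:
\begin{equation}\label{eq:phi}
\varphi(V)=N\cap D\quad\text{for every prime $N$ of $V$ with $N\cap R=P$.}
\end{equation}
In the example of Section~\ref{sec:model}, with $D=A$, $Q=\mathfrak n$ and $P=\mathfrak q$, this is $\varphi(V_c)=Q_c\cap A$. Our goal is to show that $\varphi$ is constant when $D$ is integrally closed.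

To apply the lemmas of Section~\ref{sec:sigma} we must express the condition $a\in\varphi(V)$ through membership of elements of $L$ in $m_V$. The freedom in \eqref{eq:phi} gives two ways to do this, one with the smallest prime of $V$ over $P$ and one with the largest.

\begin{lemma}\label{lem:two}
Let $V\in\Sigma$ and $0\ne a\in D$.
\begin{enumerate}
\item[\textup{(i)}] $a\in\varphi(V)$ if and only if $p/a^n\notin m_V$ for some $p\in P$ and $n\ge1$.
\item[\textup{(ii)}] $a\notin\varphi(V)$ if and only if $a/s\notin m_V$ for some $s\in S$.
\end{enumerate}
\end{lemma}

\begin{proof}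
Let $N$ be a prime of $V$ over $P$.

(i) Put $N^-=\sqrt{PV}$. Since $PV\subseteq N$, it is a prime of $V$ by (V2), and $P\subseteq N^-\cap R\subseteq N\cap R=P$. By \eqref{eq:phi}, $a\in\varphi(V)$ if and only if $a\in N^-$. By (V2), this holds if and only if $a^n=pw$ for some $n\ge1$, $p\in P$ and $w\in V$, that is, if and only if $a^n/p\in V$ for some $n\ge 1$ and $0\ne p\in P$. By (V1), $a^n/p\in V$ means $p/a^n\notin m_V$; and $p=0$ never satisfies $p/a^n\notin m_V$.

(ii) Let $N^+$ be the union of the primes of $V$ disjoint from $S$. Since $N$ is one of them, $N^+$ is a prime by (V2), and $P=N\cap R\subseteq N^+\cap R\subseteq R\setminus S=P$. By \eqref{eq:phi}, $a\notin\varphi(V)$ if and only if $a\notin N^+$. The primes of $V$ disjoint from $S$ correspond to the primes of $V_S$, so $a\notin N^+$ if and only if $a$ is a unit of $V_S$, that is, $1/a=w/s$ for some $w\in V$ and $s\in S$. This says that $s/a\in V$ for some $s\in S$, and by (V1) $s/a\in V$ means $a/s\notin m_V$.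
\end{proof}

Thus each of the two alternatives $a\in\varphi(V)$ and $a\notin\varphi(V)$ is witnessed by a single element. Part (ii) is the dichotomy seen in the example: either $v(a)>v(s)$ for all $s\in S$, or $v(a)\le v(s)$ for some $s$, which depends on $V$. Part (i) is what removes this dependence. Compactness cannot be applied to the elements $a/s$ alone, since they all lie in $m_V$ when $a\in\varphi(V)$; adding the elements $p/a^n$ excludes exactly these $V$.

\begin{proposition}\label{prop:constant}
The map $\varphi$ is constant on $\Sigma$.
\end{proposition}

\begin{proof}
Suppose that $\varphi(V_0)\neq\varphi(V_1)$ for some $V_0,V_1\in\Sigma$. After exchanging $V_0$ and $V_1$ if necessary, there is $a\in\varphi(V_1)\setminus\varphi(V_0)$, and $a\ne0$. Put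
\[
\Sigma_{\mathrm{in}}=\{V\in\Sigma: a\in\varphi(V)\}\ni V_1,\qquad
\Sigma_{\mathrm{out}}=\{V\in\Sigma: a\notin\varphi(V)\}\ni V_0 .
\]

\emph{Step 1: there is $s\in S$ with $v(a)\le v(s)$ for all $V\in\Sigma_{\mathrm{out}}$.} Let
\[
G=\{a/s: s\in S\}\cup\{p/a^n: p\in P,\ n\ge1\}\subseteq L .
\]
No $V\in\Sigma$ has $G\subseteq m_V$: if $V\in\Sigma_{\mathrm{in}}$, some $p/a^n$ is not in $m_V$ by Lemma~\ref{lem:two}(i), and if $V\in\Sigma_{\mathrm{out}}$, some $a/s$ is not in $m_V$ by Lemma~\ref{lem:two}(ii). By Lemma~\ref{lem:compact} there are finitely many elements $a/s_1,\dots,a/s_k$ and $p_1/a^{n_1},\dots,p_l/a^{n_l}$ of $G$ that are not all in $m_V$, for any $V\in\Sigma$. Put $s=s_1\cdots s_k$, which lies in $S$ because $P$ is prime. Let $V\in\Sigma_{\mathrm{out}}$. By Lemma~\ref{lem:two}(i), every $p_j/a^{n_j}$ lies in $m_V$. Hence $a/s_i\notin m_V$ for some $i$, that is, $v(a)\le v(s_i)$. The other factors of $s$ lie in $R\subseteq V$, so $v(s_i)\le v(s)$.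

\emph{Step 2: a strict inequality.} Lemma~\ref{lem:connected} needs $v(a)\ne v(t)$, so we increase the value of $s$ without leaving $S$. As $P\subsetneq Q\cap R$, we can choose $s_0\in(Q\cap R)\setminus P$. Put $t=s_0s\in S$; in particular $t\neq0$. For every $V\in\Sigma$ we have $s_0\in Q\subseteq m_V$, so $v(s)<v(t)$. Therefore
\[
v(a)\le v(s)<v(t)\quad\text{for }V\in\Sigma_{\mathrm{out}},\qquad
v(a)>v(t)\quad\text{for }V\in\Sigma_{\mathrm{in}},
\]
where the second inequality holds because $a/t\in m_V$ by Lemma~\ref{lem:two}(ii).

\emph{Step 3.} By Lemma~\ref{lem:connected}, applied to $D_Q$, one of the sets $\Sigma_{\mathrm{in}}$ and $\Sigma_{\mathrm{out}}$ is empty. This contradicts $V_1\in\Sigma_{\mathrm{in}}$ and $V_0\in\Sigma_{\mathrm{out}}$.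
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $Q_1\subseteq Q_2$ be primes of $D$ and let $V$ be a valuation overring of $D$ centered at $Q_2$. By Lemma~\ref{lem:test} it suffices to find a prime of $V$ over $Q_1$. If $Q_1=Q_2$, take $m_V$. Otherwise INC gives $Q_1\cap R\subsetneq Q_2\cap R$, and the construction above applies to $Q=Q_2$ and $P=Q_1\cap R$. By Lemma~\ref{lem:pair}, some $V_1\in\Sigma$ has a prime over $Q_1$. That prime lies over $P$, so $\varphi(V_1)=Q_1$ by \eqref{eq:phi}. By Proposition~\ref{prop:constant}, $\varphi(V)=Q_1$. Now $V$ has a prime over $P$, and by \eqref{eq:phi} it lies over $Q_1$.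
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $D=R'$, which is integrally closed. The extension $R\subseteq R'$ is integral, so it satisfies INC. Every valuation overring of $R'$ is a domain containing the going-down domain $R$, so $(*)$ holds. Theorem~\ref{thm:B} applies.
\end{proof}

\begin{remark}\label{rem:hyp}
Hypothesis $(*)$ is used once, to find a prime of $V$ over $P$. Incomparability is used twice: in \eqref{eq:phi}, which lets $N^-$ and $N^+$ test membership in the same prime $\varphi(V)$, and to pass from $Q_1\subsetneq Q_2$ to $Q_1\cap R\subsetneq Q_2\cap R$, which provides $s_0$. That $D$ is integrally closed is used only in Lemma~\ref{lem:intersection}, and hence in Step~3.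
\end{remark}

\begin{remark}\label{rem:top}
Give $\Sigma$ the topology generated by the sets $U_z=\{V\in\Sigma: z\in V\}$, $z\in L$. Lemma~\ref{lem:two} and (V1) say that $\Sigma_{\mathrm{in}}$ is the union of the sets $U_{a^n/p}$ and $\Sigma_{\mathrm{out}}$ is the union of the sets $U_{s/a}$, so that $\Sigma$ is partitioned into two open sets. The argument encodes the fact that the space of valuation rings centered at the maximal ideal of an integrally closed quasi-local domain is connected, while the fibers of $\operatorname{Spec}R'\to\operatorname{Spec}R$ are totally disconnected. This comment is not used in the proofs.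
\end{remark}

\section{Proof of Theorem \ref{thm:C}}\label{sec:converse}

\begin{proof}[Proof of part \textup{(1)}]
Assume $(*)$. Then $D$ is a going-down domain by Theorem~\ref{thm:B}. Let $Q_2$ be a prime of $D$ and let $P_1\subseteq Q_2\cap R$ be a prime of $R$. By (V5) there is a valuation overring $V$ of $D$ centered at $Q_2$. By $(*)$, $V$ has a prime over $P_1$; its contraction to $D$ lies over $P_1$ and is contained in $m_V\cap D=Q_2$. So $R\subseteq D$ satisfies GD.

Conversely, assume that $D$ is a going-down domain and that $R\subseteq D$ satisfies GD. For each valuation overring $V$ of $D$, the extension $D\subseteq V$ satisfies GD, hence so does $R\subseteq V$ by transitivity. This is $(*)$.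

For the last assertion, existence is GD for $R\subseteq D$. Two primes of $D$ inside $Q$ are comparable by Lemma~\ref{lem:tree}, and if both lie over $P$ they are equal by INC.
\end{proof}

\begin{proof}[Proof of part \textup{(2)}]
If $R$ is a going-down domain, then $(*)$ holds by definition and INC holds by integrality, so part (1) shows that $D$ is a going-down domain and that $R\subseteq D$ satisfies GD. The converse is Lemma~\ref{lem:descent}.
\end{proof}

\section{Incomparability cannot be dropped}\label{sec:inc}

Without INC, a whole family of primes of $D$ can lie over a single prime of $R$, and then a hypothesis on $R$ says nothing about how these primes are ordered.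

\begin{example}\label{ex:inc}
Let $k$ be a field, $F=k(y,z)$, and $\mathfrak n=XF[[X]]$. Put
\[
R=k+\mathfrak n\ \subseteq\ D=k[y,z]+\mathfrak n\ \subseteq\ F[[X]] .
\]

\emph{$R$ is a going-down domain, so $(*)$ holds.} An element of $R\setminus\mathfrak n$ has constant term $c\in k\setminus\{0\}$; its inverse in $F[[X]]$ has constant term $c^{-1}\in k$ and so lies in $R$. Hence every prime of $R$ is contained in $\mathfrak n$. Let $P$ be a prime of $R$ with $0\ne f\in P$, and let $h\in\mathfrak n$. For $n$ larger than the order of $f$ in $X$ we have $h^n/f\in\mathfrak n$, so $h^n=f\cdot(h^n/f)\in P$ and $h\in P$. Thus the primes of $R$ are $0$ and $\mathfrak n$, and $R$ is a going-down domain as in Section~\ref{sec:intro}.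

\emph{$D$ is integrally closed.} Since $XF[[X]]\subseteq D$, the quotient field of $D$ is $F((X))$. An element of $F((X))$ integral over $D$ lies in the discrete valuation ring $F[[X]]$. Taking constant terms in its monic equation shows that its constant term is an element of $F$ integral over $k[y,z]$. It lies in $k[y,z]$, because a unique factorization domain is integrally closed.

\emph{$D$ is not a going-down domain.} Since $D/\mathfrak n\cong k[y,z]$, the ideals $yk[y,z]+\mathfrak n$ and $zk[y,z]+\mathfrak n$ are incomparable primes of $D$ contained in the prime $(y,z)k[y,z]+\mathfrak n$. Lemma~\ref{lem:tree} applies.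

So $R\subseteq D$ satisfies all the hypotheses of Theorem~\ref{thm:B} except INC, and the conclusion fails. All three primes above lie over $\mathfrak n$, so the element $s_0$ of the proof does not exist.
\end{example}

\begin{thebibliography}{9}

\bibitem{Gil} Gilmer, \emph{Multiplicative Ideal Theory}.

\bibitem{Kap} Kaplansky, \emph{Commutative Rings}.

\bibitem{LN} \emph{Lecture Notes in Pure and Applied Mathematics},
\texttt{http://web2.mat.uniroma3.it/}\allowbreak\texttt{users/}\allowbreak\texttt{fontana/}\allowbreak\texttt{Marco\_Fontana\_}\allowbreak\texttt{Salah-Eddine\_Kabbaj\_}\allowbreak\texttt{Sylvia\_Wiegan}\allowbreak\texttt{BookFi.org.pdf.zip}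

\end{thebibliography}
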